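
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{claim}[theorem]{Claim}
\theoremstyle{definition}
\newtheorem{question}[theorem]{Question}
\newtheorem{remark}[theorem]{Remark}


\title{Forcing with $\mathcal P(\omega)$ modulo finite adds a new cardinal inequality between old sets}

\begin{abstract}
Let $W$ be a Solovay model $V(\mathbb R)$ or a model of $\mathrm{AD}^+$. Let $A$ be the quotient of $\mathbb T^\omega$ by the group of convergent sequences and $B$ its quotient by the group of null sequences, where $\mathbb T=\mathbb R/\mathbb Z$. We show that in $W$ there is no injection from $A$ into $B$, while such an injection exists after forcing over $W$ with $\mathcal P(\omega)$ modulo finite. This answers in the affirmative, in both contexts, the question whether this forcing can add a new cardinal inequality between old sets. We also determine for which compact Polish groups the same construction works: exactly for those that are not totally disconnected.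
\end{abstract}


\section{The question and the answer}

For sets $A,B$ write $|A|\le|B|$ if there is an injection from $A$ into $B$, and $|A|=|B|$ if there is a bijection. In the absence of the axiom of choice this comparison is a fine one, even between quotients of Polish spaces. An injection from $X/E$ into $Y/F$ is a way to tell the $E$-classes apart by means of $F$-classes, and in a model without wellorderings of the reals there may be no such way, even when both quotients are images of the real line.

We work over a model $W$ of ZF of one of two kinds.
\begin{itemize}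
\item[(a)] \emph{The Solovay model.} Here $V$ is a model of ZFC, $\kappa$ is an inaccessible cardinal in $V$, the filter $G\subset\operatorname{Coll}(\omega,<\kappa)$ is $V$-generic, and $W=V(\mathbb R)$ is the smallest transitive model of ZF containing $V$ and all reals of $V[G]$.
\item[(b)] $W$ is a model of ZF satisfying $\mathrm{AD}^+$.
\end{itemize}
Inside $W$ consider the forcing \emph{$\mathcal P(\omega)$ modulo finite}: conditions are infinite subsets of $\omega$, and $b\le a$ iff $b\setminus a$ is finite. It adds a (Ramsey) ultrafilter on $\omega$. In case (a), too, the ground model of this forcing is $W$, not $V$. A \emph{new cardinal inequality between old sets} is a pair of non-wellorderable sets $A,B\in W$ such that $\neg\,|A|\le|B|$ holds in $W$, while $|A|\le|B|$ holds in the generic extension of $W$ by this forcing.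

\begin{question}[{\cite[Question 5.2.7]{crt}}]\label{q:main}
In the context of the Solovay model or $\mathrm{AD}^+$, does the forcing with $\mathcal P(\omega)$ modulo finite add new cardinal inequalities between old sets?
\end{question}

The question is recorded in \cite{crt} as open. The answer is yes, in both contexts.

\subsection*{Which pair to try}
A nonprincipal ultrafilter on $\omega$ assigns a limit to every sequence in a compact metric space, and this limit is not affected by null changes of the sequence. So one should look for two sets that differ only by the choice of a limit. Let $\mathbb T=\mathbb R/\mathbb Z$ and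
\[
A=\mathbb T^\omega/\{\text{convergent sequences}\},\qquad
B=\mathbb T^\omega/\{\text{null sequences}\}.
\]
The circle acts on $B$: a point $k\in\mathbb T$ sends the class of $(x_n)$ to the class of $(k+x_n)$. This action is free, and $A$ is its space of orbits, because $y-x$ converges to $k$ exactly when $y-(k+x)$ is null. An injection of $A$ into $B$ is obtained as soon as we can pick one point in each orbit. A nonprincipal ultrafilter picks one: the class of those sequences in the orbit whose limit along the ultrafilter is $0$.

Can one do without the ultrafilter? The obvious attempt is to cancel the constant $k$ by taking differences, that is, to send $x$ to $Dx=(x_{n+1}-x_n)_n$. If $y-x$ converges, then $Dy-Dx$ is null, so $D$ induces a map from $A$ to $B$. But $Dy-Dx$ is null as soon as the steps of $y-x$ tend to $0$. A sequence which travels around the circle again and again, ever more slowly, has this property and does not converge. So the map induced by $D$ is not injective. The main point of this paper is that \emph{every} map from $A$ to $B$ in $W$ fails in this manner: it identifies the classes of two sequences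 whose difference is a slow, nonconvergent walk.

This also suggests where the borderline lies. In a totally disconnected group there are no slow nonconvergent walks, and there $D$ works.

\subsection*{Results}
Let $K$ be a compact Polish group, written multiplicatively, with a compatible bi-invariant metric $d$ (recalled in Section~\ref{sec:pair}). For $x,y\in K^\omega$ put
\begin{itemize}
\item $x\,F_K\,y$ iff $d(x_n,y_n)\to0$, that is, $y_nx_n^{-1}\to1$;
\item $x\,E_K\,y$ iff the sequence $(y_nx_n^{-1})_n$ converges in $K$.
\end{itemize}
Let $A_K=K^\omega/E_K$ and $B_K=K^\omega/F_K$; so $A=A_{\mathbb T}$ and $B=B_{\mathbb T}$.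

\begin{theorem}\label{thm:main}
Let $W$ be as in \textup{(a)} or \textup{(b)}, and let $A=A_{\mathbb T}$, $B=B_{\mathbb T}$, computed in $W$. Neither set is wellorderable in $W$; $W\models|B|\le|A|$ and $W\models\neg|A|\le|B|$; and $|A|\le|B|$ \textup{(}hence $|A|=|B|$\textup{)} holds in the extension of $W$ by $\mathcal P(\omega)$ modulo finite. In case \textup{(b)} it is enough that $W$ is a model of $\mathrm{ZF}+\mathrm{AD}$.
\end{theorem}

Here, and in Theorem~\ref{thm:char}, the sets are those computed in $W$; they are not recomputed in the extension. So the new inequality is in fact a new equality. The negative half follows from a statement about arbitrary functions, whose only set-theoretic hypothesis beyond ZF is the following uniformization principle.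

\begin{itemize}
\item[\textbf{(CU)}] For every $R\subseteq\omega^\omega\times\omega^\omega$ with all vertical sections nonempty there are a dense $G_\delta$ set $C\subseteq\omega^\omega$ and a continuous $\theta:C\to\omega^\omega$ with $(x,\theta(x))\in R$ for all $x\in C$.
\end{itemize}

A \emph{$c_0$-quotient} is a set $\prod_kM_k/F$, where $\langle(M_k,\rho_k)\rangle_{k\in\omega}$ is a sequence of nonempty complete metric spaces, given together with a sequence of enumerated dense sequences in them, and $u\,F\,v$ iff $\rho_k(u_k,v_k)\to0$. Examples are $B_K$ and $\mathbb R^\omega/c_0$. Let $E_0$, also written $=^*$, be equality modulo finite on $2^\omega$.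

\begin{theorem}[$\mathrm{ZF}+\mathrm{CU}$]\label{thm:fibre}
Let $K$ be a compact Polish group which is not totally disconnected. For every function $\Phi$ from $A_K$ to a $c_0$-quotient there is a fiber $\Phi^{-1}(b)$ with $|2^\omega/E_0|\le|\Phi^{-1}(b)|$. In particular, there is no injection from $A_K$ into a $c_0$-quotient.
\end{theorem}

\begin{theorem}\label{thm:char}
Let $W$ be as in \textup{(a)} or \textup{(b)}, and let $K\in W$ be a compact Polish group of $W$. Then $W\models|A_K|\le|B_K|$ iff $K$ is totally disconnected, while $|A_K|=|B_K|$ always holds in the extension of $W$ by $\mathcal P(\omega)$ modulo finite. So $(A_K,B_K)$ is a new cardinal inequality between old sets iff $K$ is not totally disconnected.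
\end{theorem}

Section~\ref{sec:pair} constructs the injections that exist. Section~\ref{sec:toy} proves the collision by hand for maps that, like $D$, look at two neighboring coordinates at a time. Section~\ref{sec:cu} shows that CU holds in both contexts. Section~\ref{sec:fibre} uses CU to show that every map, restricted to a suitable family of points, is approximately of the kind treated in Section~\ref{sec:toy}, and proves Theorem~\ref{thm:fibre}. Section~\ref{sec:end} collects the pieces.

\section{The pair $A_K,B_K$ and the injections that exist}\label{sec:pair}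

Everything in this section is proved in ZF. Let $K$ be a compact Polish group. It has a compatible metric $d$ with $d(axb,ayb)=d(x,y)$ for all $a,b,x,y\in K$. Indeed, if $d_0$ is any compatible metric, put $d(x,y)=\max_{a,b\in K}d_0(axb,ayb)$. This is a bi-invariant metric with $d\ge d_0$. For fixed $x$ the function $(a,b,y)\mapsto d_0(axb,ayb)$ is continuous and vanishes for $y=x$, so by the tube lemma it is uniformly small in $(a,b)$ for $y$ close to $x$; hence $d$ is compatible. For $K=\mathbb T$ we take the distance modulo $1$. Bi-invariance gives the identities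
\[
d(x_n,y_n)=d(y_nx_n^{-1},1),\qquad d(kx_n,y_n)=d(k,y_nx_n^{-1}),\qquad d(1,g^{-1})=d(1,g),
\]
which we use freely. The relations $F_K\subseteq E_K$ are equivalence relations: for $E_K$, if $y_nx_n^{-1}\to k$ and $z_ny_n^{-1}\to l$, then $x_ny_n^{-1}\to k^{-1}$ and $z_nx_n^{-1}\to lk$.

\begin{lemma}\label{lem:down}
$|B_K|\le|A_K|$. If $|K|\ge2$, then $|2^\omega|\le|B_K|$.
\end{lemma}

\begin{proof}
A limit can be pinned to $1$ by prescribing every other coordinate. Let $\bar x=(x_0,1,x_1,1,\dots)$. If $x\,F_K\,y$, then $\bar x\,F_K\,\bar y$ and so $\bar x\,E_K\,\bar y$. If $\bar x\,E_K\,\bar y$, then $\bar y_n\bar x_n^{-1}$ converges and equals $1$ at odd $n$, so its limit is $1$ and $x\,F_K\,y$. Hence $x\mapsto\bar x$ induces an injection from $B_K$ into $A_K$.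

For the second part, fix $g\ne1$ in $K$ and a bijection $\langle\cdot,\cdot\rangle:\omega^2\to\omega$. Send $a\in2^\omega$ to the $F_K$-class of the sequence $x$ with $x_{\langle i,j\rangle}=g$ if $a(i)=1$ and $x_{\langle i,j\rangle}=1$ otherwise. If $a(i)\ne b(i)$, the two sequences are at distance $d(1,g)$ at all coordinates $\langle i,j\rangle$, $j\in\omega$.
\end{proof}

\begin{lemma}\label{lem:ext}
Let $W\models\mathrm{ZF}$, let $K\in W$ be a compact Polish group of $W$, and let $\mathcal U$ be a $W$-generic filter on $\mathcal P(\omega)$ modulo finite. In $W[\mathcal U]$ there is an injection from $A_K^W$ into $B_K^W$.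
\end{lemma}

\begin{proof}
Let $x\in K^\omega\cap W$. In $W$, every infinite $a\subseteq\omega$ has an infinite subset $b$ along which $x$ converges: by compactness $\langle x_n\rangle_{n\in a}$ has a cluster point $k$, and we let the $i$th element of $b$ be the least $n\in a$ above the previous ones with $d(x_n,k)<2^{-i}$. Thus the conditions along which $x$ converges are dense, and there are $b\in\mathcal U$ and $k\in K^W$ with $\lim_{n\in b}x_n=k$. The point $k$ does not depend on $b$: if $b,b'\in\mathcal U$, some infinite $c\in\mathcal U$ is almost contained in both. Put $\ell(x)=k$ and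
\[
\hat x=(\ell(x)^{-1}x_n)_n\in W .
\]
We claim that $[x]_{E_K}\mapsto[\hat x]_{F_K}$ is well defined and injective.

Let $y_nx_n^{-1}\to k$. Taking limits in $y_n=(y_nx_n^{-1})x_n$ along a set in $\mathcal U$ on which both $x$ and $y$ converge, we get $\ell(y)=k\,\ell(x)$. So
\[
d(\hat y_n,\hat x_n)=d\big(\ell(x)^{-1}k^{-1}y_n,\ \ell(x)^{-1}x_n\big)=d(y_nx_n^{-1},k)\to0 .
\]
Conversely, for any $x,y$ bi-invariance gives $d(\hat y_n,\hat x_n)=d\big(y_nx_n^{-1},\ell(y)\ell(x)^{-1}\big)$. If this tends to $0$, then $y_nx_n^{-1}$ converges to the point $\ell(y)\ell(x)^{-1}$ of $K^W$, and $x\,E_K\,y$.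
\end{proof}

\subsection*{The difference map}
Let $(Dx)_n=x_n^{-1}x_{n+1}$. In the smallest nontrivial case, $K=\{0,1\}$ with addition modulo $2$, the set $A_K$ is $2^\omega$ modulo eventually constant sequences, $B_K=2^\omega/E_0$, and $(Dx)_n=x_n+x_{n+1}$. Here $Dx=^*Dy$ says that $y-x$ is eventually constant, so $D$ induces an injection of $A_K$ into $B_K$. The same works whenever $K$ is totally disconnected, that is, has only singletons as connected components. The reason is a standard fact, proved here to make clear that it needs no choice. For $\eta>0$ an \emph{$\eta$-chain} is a finite sequence of points with consecutive distances $<\eta$.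

\begin{lemma}\label{lem:subgroups}
If $K$ is totally disconnected, it has open subgroups of arbitrarily small diameter.
\end{lemma}

\begin{proof}
For $\eta>0$ let $U_\eta$ be the subgroup generated by the ball $\{g:d(1,g)<\eta\}$. It is open, hence closed. Since $d(g,g')=d(1,g^{-1}g')$, it is the set of points that can be reached from $1$ by $\eta$-chains, and such chains stay in $U_\eta$. Let $L=\bigcap_{\eta>0}U_\eta$.

We show that $L$ is connected. Otherwise $L=P\sqcup P'$ with $P,P'$ closed and nonempty and $1\in P$. By compactness $\operatorname{dist}(P,P')=3\eta$ for some $\eta>0$. The sets $U_{\eta'}$ are compact and decrease to $L$ as $\eta'\to0$, so for some $\eta'<\eta$ we have $U_{\eta'}\subseteq\{z:\operatorname{dist}(z,L)<\eta\}$. Take an $\eta'$-chain in $U_{\eta'}$ from $1$ to a point of $P'$. Each of its points is at distance $<\eta$ from $P$ or from $P'$. The first point $z'$ of the chain at distance $<\eta$ from $P'$ is not $1$, since $1\in P$; its predecessor $z$ is at distance $<\eta$ from $P$. Hence $\operatorname{dist}(P,P')<2\eta+\eta'<3\eta$, a contradiction.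

Since $K$ is totally disconnected, $L=\{1\}$. By compactness $\operatorname{diam}U_\eta\to0$ as $\eta\to0$.
\end{proof}

\begin{proposition}\label{prop:td}
If $K$ is totally disconnected, then $|A_K|\le|B_K|$.
\end{proposition}

\begin{proof}
Let $k_n=y_nx_n^{-1}$. Then $y_n^{-1}y_{n+1}=x_n^{-1}k_n^{-1}k_{n+1}x_{n+1}$, so bi-invariance gives
\[
d\big((Dy)_n,(Dx)_n\big)=d(k_n^{-1}k_{n+1},1)=d(k_n,k_{n+1}).
\]
If $x\,E_K\,y$, then $(k_n)$ converges, so $Dx\,F_K\,Dy$. Conversely, let $d(k_n,k_{n+1})\to0$ and let $U$ be an open subgroup. Eventually $k_n^{-1}k_{n+1}\in U$, so the coset $k_nU$ is eventually constant. Its diameter is $\operatorname{diam}U$, which by Lemma~\ref{lem:subgroups} can be taken arbitrarily small. Hence $(k_n)$ is Cauchy and converges, i.e.\ $x\,E_K\,y$. So $D$ induces an injection from $A_K$ into $B_K$.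
\end{proof}

\section{The collision in the simplest case}\label{sec:toy}

We return to the circle, written additively, and write $E,F$ for $E_{\mathbb T},F_{\mathbb T}$. The following proposition treats maps which, like $D$, compute the $k$th output from the $k$th and $(k+1)$st input. No continuity is assumed. It is not used later, but its proof contains the main idea of the paper.

\begin{proposition}\label{prop:toy}
Let $(M_k,\rho_k)$ be metric spaces, let $f_k:\mathbb T^2\to M_k$ be functions, and let $\theta(x)_k=f_k(x_k,x_{k+1})$ for $x\in\mathbb T^\omega$. Suppose that $x\,E\,y$ implies $\rho_k(\theta(x)_k,\theta(y)_k)\to0$. Then there is $e\in\mathbb T^\omega$ such that $e$ is not $E$-equivalent to the zero sequence $\bar0$, and yet $\rho_k(\theta(e)_k,\theta(\bar0)_k)\to0$.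
\end{proposition}

\begin{proof}
For $\delta\in\mathbb T$ let $\bar\delta$ be the constant sequence with value $\delta$. Since $\bar\delta\,E\,\bar0$, we have $\rho_k(\theta(\bar\delta)_k,\theta(\bar0)_k)\to0$ for each \emph{fixed} $\delta$. We want to let $\delta$ vary with $k$, slowly. Let $\Delta_m=\{i2^{-m}:0\le i<2^m\}$, and choose $J_0<J_1<\cdots$ with $J_{m+1}>J_m+2^m$ and
\[
\rho_k(\theta(\bar\delta)_k,\theta(\bar0)_k)\le2^{-m}\qquad\text{for all }\delta\in\Delta_m,\ k\ge J_m .
\]
Let $e$ travel around the circle once on each interval $[J_m,J_{m+1})$, in steps of length $2^{-m}$: put $e_{J_m+i}=i2^{-m}\bmod1$ for $0\le i\le2^m$, and $e_j=0$ for all other $j$. Then $e_j\in\Delta_m$ for $j\in[J_m,J_{m+1})$, and $d(e_j,e_{j+1})\to0$. As $e$ takes both values $0$ and $\frac12$ infinitely often, it does not converge, so $e$ is not $E$-equivalent to $\bar0$.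

If $e$ were constant on $\{k,k+1\}$ with value $\delta$, then $\theta(e)_k$ would be equal to $\theta(\bar\delta)_k$, which is close to $\theta(\bar0)_k$. In general it is not constant there, but one null change makes it so for all even $k$, and another for all odd $k$. Let $e^0$ be constant on the pairs $\{2i,2i+1\}$ and $e^1$ on the pairs $\{2i-1,2i\}$:
\[
e^0_{2i}=e^0_{2i+1}=e_{2i},\qquad e^1_0=e_0,\quad e^1_{2i-1}=e^1_{2i}=e_{2i-1}\ (i\ge1).
\]
Since $d(e_j,e_{j+1})\to0$, we have $e^0\,F\,e\,F\,e^1$, and therefore $\rho_k(\theta(e)_k,\theta(e^\iota)_k)\to0$ for $\iota=0,1$. Let $k\in[J_m,J_{m+1})$. For even $k$ let $\iota=0$, for odd $k$ let $\iota=1$. Then $e^\iota_k=e^\iota_{k+1}=e_k\in\Delta_m$, so $\theta(e^\iota)_k=\theta(\overline{e_k})_k$ is within $2^{-m}$ of $\theta(\bar0)_k$. Altogether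
\[
\rho_k(\theta(e)_k,\theta(\bar0)_k)\le\max_{\iota}\rho_k(\theta(e)_k,\theta(e^\iota)_k)+2^{-m}\to0.\qedhere
\]
\end{proof}

The proof uses the hypothesis on $\theta$ twice, both times for very special pairs: constant shifts, and null changes. What is missing for an arbitrary map from $A_{\mathbb T}$ to $B_{\mathbb T}$ is locality. The next two sections show that in $W$ locality, in blocks, up to small errors, and on a suitable family of points, comes for free.

\section{Continuous uniformization on a dense $G_\delta$ set}\label{sec:cu}

A function between the quotients $A_K$ and $\prod_kM_k/F$ need not be induced by any function between the spaces of representatives, since this would require choosing a representative of each value. CU makes the choice, continuously, for most arguments. In this section we verify CU in both contexts.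

\subsection*{Determinacy}
Recall that AD says that every two-player game of length $\omega$ with moves in $\omega$ is determined, and that $\mathrm{AD}^+$ includes AD. The Baire category theorem for $\omega^\omega$ is provable in ZF. For a finite sequence $s$ let $[s]$ be the set of infinite sequences extending $s$.

\begin{lemma}\label{lem:ad}
$\mathrm{ZF}+\mathrm{AD}$ proves $\mathrm{CU}$.
\end{lemma}

\begin{proof}
Consider the game in which I plays $s_0$, II plays $(t_0,m_0)$, I plays $s_1$, II plays $(t_1,m_1)$, and so on, where $s_i,t_i\in\omega^{<\omega}$ are nonempty and $m_i\in\omega$. Let $x=s_0{}^\frown t_0{}^\frown s_1{}^\frown t_1{}^\frown\cdots$ and $y=(m_0,m_1,\dots)$; player II wins iff $(x,y)\in R$. So both build $x$, while II alone tries to build a point of the section above it. Moves can be coded by integers, so the game is determined.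

\emph{Player I has no winning strategy.} Suppose $\sigma$ is one. For a finite sequence $p$ of moves of II let $x_p$ be the concatenation of all the sequences $s_i,t_i$ played, including I's last reply by $\sigma$. For $m\in\omega$ consider
\[
D_{p,m}=[x_p]\setminus\bigcup_t[x_{p^\frown(t,m)}],
\]
the set of those $x\in[x_p]$ for which II, playing $m$ next, is unable to keep the game on course for $x$. It is closed. It is nowhere dense: if $w=x_p{}^\frown t$ with $t\ne\emptyset$, then $[x_{p^\frown(t,m)}]\subseteq[w]$ is disjoint from $D_{p,m}$. By the Baire category theorem there is $x\in[x_\emptyset]$ outside all the countably many sets $D_{p,m}$. Choose $y$ with $(x,y)\in R$, and let $p_0=\emptyset$. If $x\in[x_{p_i}]$, then since $x\notin D_{p_i,y(i)}$ there is a $t$, and we take the least one in a fixed enumeration, with $x\in[x_{p_i{}^\frown(t,y(i))}]$; let $p_{i+1}=p_i{}^\frown(t,y(i))$. This produces a run according to $\sigma$ with outcome $(x,y)\in R$, a contradiction.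

\emph{So player II has a winning strategy $\tau$.} Now for a finite sequence $p$ of moves of I let $x_p$ be the concatenation of all the sequences $s_i,t_i$ played, including II's last reply by $\tau$. We define sets $S_i$ of such $p$ of length $i$. Let $S_0=\{\emptyset\}$, with $x_\emptyset=\emptyset$. Given $p\in S_i$, enumerate the proper finite extensions $w^0,w^1,\dots$ of $x_p$. At step $k$, if $[w^k]$ is disjoint from all $[x_{p^\frown s}]$ with $s$ selected so far, select the $s$ with $x_p{}^\frown s=w^k$. Put $p^\frown s$ into $S_{i+1}$ for each selected $s$. Since $[x_{p^\frown s}]\subseteq[x_p{}^\frown s]$, for fixed $p$ the sets $[x_{p^\frown s}]$ with $s$ selected are pairwise disjoint, and their union meets every $[w^k]$, so it is dense in $[x_p]$. By induction on $i$ the sets $[x_p]$, $p\in S_i$, are pairwise disjoint with dense union. Hence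
\[
C=\bigcap_i\bigcup_{p\in S_i}[x_p]
\]
is a dense $G_\delta$ set. For $x\in C$ and each $i$ there is exactly one $p_i\in S_i$ with $x\in[x_{p_i}]$, and $p_{i+1}$ extends $p_i$. So $x$ determines a run according to $\tau$ producing $x$; let $\theta(x)$ be the corresponding $y$. Its $i$th digit depends only on $p_{i+1}$, so $\theta$ is continuous. As $\tau$ is winning, $(x,\theta(x))\in R$.
\end{proof}

\subsection*{The Solovay model}
We recall the facts needed. Let $\operatorname{Coll}(\omega,<\lambda)$ be the usual poset of finite conditions which adds a surjection from $\omega$ onto each nonzero ordinal below $\lambda$; it is the same poset in all models below. It is \emph{weakly homogeneous}: for any two conditions some automorphism moves the first to a condition compatible with the second. Consequently the weakest condition decides every statement about elements of the ground model. We also use the following standard fact (Solovay; see \cite[\S10]{kanamori} or \cite[Ch.~26]{jech}).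

\begin{itemize}
\item[$(*)$] For every real $s\in V[G]$, the cardinal $\kappa$ is inaccessible in $V[s]$, and $V[G]=V[s][H]$ for some $H$ which is $\operatorname{Coll}(\omega,<\kappa)$-generic over $V[s]$.
\end{itemize}
In particular, $\operatorname{Coll}(\omega,<\kappa)$ is $\kappa$-c.c.\ in each such $V[s]$. Moreover $\kappa=\omega_1^{V[G]}$.

\begin{lemma}\label{lem:solovay}
$\mathrm{CU}$ holds in the Solovay model $V(\mathbb R)$.
\end{lemma}

\begin{proof}
The idea is to find one forcing $P_\mu$ of size less than $\kappa$ which, over $V[r,x]$ for every Cohen real $x$ over $V[r]$, adds a point of the section $R_x$, where $r$ is a real from which $R$ is defined. A single generic filter for $P_\mu$ then serves almost all $x$ at once, and evaluating a name is continuous.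

\emph{Step 1: every element of $V(\mathbb R)$ is definable in $V[G]$, in the language of set theory alone, from some $v\in V$ and some real $r$.} Let $\mathbb R=\mathcal P(\omega)^{V[G]}$, let $V_\alpha$ denote $V_\alpha^V$, and put
\[
\mathcal N=\bigcup_{\alpha>\omega}L(V_\alpha\cup\mathbb R).
\]
The sets $V_\alpha\cup\mathbb R$ are transitive. If $\omega<\alpha<\alpha'$, then $V_\alpha\in V_{\alpha'}$, and $\mathbb R$ is the set of subsets of $\omega$ that belong to $V_{\alpha'}\cup\mathbb R$. So $V_\alpha\cup\mathbb R\in L(V_{\alpha'}\cup\mathbb R)$. Thus $\mathcal N$ is an increasing union of transitive classes closed under the G\"odel operations, and is itself closed under them. It is almost universal: by Replacement (in $V[G]$, with a predicate for $V$), a subset of $\mathcal N$ is contained in some $L_\beta(V_\alpha\cup\mathbb R)\in\mathcal N$. Hence $\mathcal N$ is a transitive model of ZF containing $V\cup\mathbb R$, so $V(\mathbb R)\subseteq\mathcal N$. For a transitive set $S$, every element of $L(S)$ is definable in $L(S)$ from $S$, ordinals, and finitely many elements of $S$. Apply this with $S=V_\alpha\cup\mathbb R$,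 and note that $V_\alpha$ and the ordinals are elements of $V$, that $\mathbb R$ is definable in $V[G]$, and that finitely many reals can be coded by one.

\emph{Step 2: $R$ can be evaluated in small models.} Let $R\in V(\mathbb R)$ be a relation as in CU, say
$R=\{(x,y):V[G]\models\varphi(x,y,v,r)\}$ with $v\in V$ and a real $r$. Let $\psi(x,y,v,r)$ be the formula ``$1\Vdash_{\operatorname{Coll}(\omega,<\kappa)}\varphi(\check x,\check y,\check v,\check r)$'', with $\kappa$ as a suppressed parameter. By $(*)$ and homogeneity, for every real $s\in V[G]$ with $r\in V[s]$ and all $x,y\in\omega^\omega\cap V[s]$,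
\begin{equation}\label{eq:eval}
(x,y)\in R\iff V[s]\models\psi(x,y,v,r).
\end{equation}

For an infinite ordinal $\mu<\kappa$ let $P_\mu=\operatorname{Coll}(\omega,<\mu+1)$. It is weakly homogeneous, and in $V$ there is a surjection $f:\mu\to P_\mu$. We may apply \eqref{eq:eval} to $P_\mu$-extensions as well: if $s$ is a real and $h\in V[G]$ is $P_\mu$-generic over $V[s]$, then $V[s][h]=V[s']$ for a real $s'$. Indeed, $h$ yields a surjection $h_\mu:\omega\to\mu$. The prewellordering $\{(n,m):h_\mu(n)\le h_\mu(m)\}$ of $\omega$ determines $h_\mu$, and then $\{n:f(h_\mu(n))\in h\}$ determines $h$. Let $s'$ code $s$ and these two sets.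

\emph{Step 3: a name for a point of the section.} Let $x\in V[G]$ be Cohen over $V[r]$. There is $y\in V[G]$ with $(x,y)\in R$. By $(*)$, $V[G]=V[r,x][H]$ with $H$ generic over $V[r,x]$. As the collapse is $\kappa$-c.c.\ in $V[r,x]$ and $y$ is a real, $y\in V[r,x][H\cap P_{\mu_0}]$ for some infinite $\mu_0<\kappa$. If $\mu_0\le\mu<\kappa$, then $y\in V[r,x][H\cap P_\mu]$, and by \eqref{eq:eval} this model satisfies $\psi(x,y,v,r)$. By homogeneity of $P_\mu$,
\begin{equation}\label{eq:tail}
V[r,x]\models\ \text{for all }\mu\in[\mu_0,\kappa):\quad 1\Vdash_{P_\mu}\exists y\in\omega^\omega\ \psi(\check x,y,\check v,\check r).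
\end{equation}
Since $\kappa$ is inaccessible in $V[r]$ and $\kappa=\omega_1^{V[G]}$, below each Cohen condition there is in $V[G]$ a Cohen real over $V[r]$. So in $V[r]$ the Cohen conditions that force, for some $\mu_0<\kappa$, the statement in \eqref{eq:tail} about the Cohen real $\dot x$ are dense. Take a maximal antichain of such conditions. It is countable, and $\kappa$ is regular and uncountable in $V[r]$, so some $\mu<\kappa$ is at least as large as the least $\mu_0$ for each of its members. Then every Cohen condition forces $1\Vdash_{P_\mu}\exists y\in\omega^\omega\,\psi(\dot x,y,\check v,\check r)$. By the maximum principle there is in $V[r]$ a name $\dot y$ for the product of Cohen forcing and $P_\mu$ such that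
\[
1\Vdash\dot y\in\omega^\omega\wedge\psi(\dot x,\dot y,\check v,\check r).
\]

\emph{Step 4: one generic for all $x$.} By $(*)$ there is $h\in V[G]$ which is $P_\mu$-generic over $V[r]$. By Step 2, $V[r,h]=V[s']$ for a real $s'$, so $\kappa$ is inaccessible in $V[r,h]$, and this model has only countably many dense subsets of Cohen forcing, counted in $V[G]$. Let $C$ be the set of all $x\in\omega^\omega\cap V[G]$ that are Cohen over $V[r,h]$. It is a dense $G_\delta$ set coded by a real. For $x\in C$, by the product lemma, the pair $(x,h)$ is generic over $V[r]$ for the product, and $h$ is $P_\mu$-generic over $V[r,x]$. Let $\theta(x)=\dot y^{(x,h)}$. Then $V[r,x][h]\models\psi(x,\theta(x),v,r)$. By Step 2, \eqref{eq:eval} applies to $V[r,x][h]$, and gives $(x,\theta(x))\in R$.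

Finally put $t=\{(q,n,m):\exists p\in h\ (q,p)\Vdash\dot y(n)=m\}$. Then $\theta(x)(n)=m$ iff $(q,n,m)\in t$ for some finite $q\subset x$. So $\theta$ is continuous, and since $t$ can be coded by a real, $C,\theta\in V(\mathbb R)$.
\end{proof}

\section{Large fibers: proof of Theorem \ref{thm:fibre}}\label{sec:fibre}

Work in $\mathrm{ZF}+\mathrm{CU}$. All choices below are made from enumerated countable sets, by taking least elements, so no axiom of choice is used. Let $K$ be a compact Polish group which is not totally disconnected, $d$ a bi-invariant metric on it, $E=E_K$, and let $\Phi:A_K\to\prod_kM_k/F$ be a function into a $c_0$-quotient.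

\subsection*{A continuous lift of $\Phi$}
Let $Q\subseteq K$ be a countable dense subgroup with a fixed enumeration. The group $K$ is infinite, because a finite Hausdorff space is totally disconnected; so $Q$ is infinite. Let $X=Q^\omega$ with $Q$ \emph{discrete}. Then $X$ is homeomorphic to $\omega^\omega$, and as a set $X\subseteq K^\omega$. For $\delta\in Q$ and a sequence $v$ in $Q$, $\delta v$ is the coordinatewise left multiple. Basic open sets are denoted by $[s]$, also in the spaces $Q^{[n,\infty)}$.

There is a continuous surjection $\pi:\omega^\omega\to\prod_kM_k$. For a single space $M$ with metric $\rho$ and dense sequence $(d_i)$, send $z\in\omega^\omega$ to $\lim p_n$, where $p_0=d_{z(0)}$, and $p_{n+1}=d_{z(n+1)}$ if $\rho(p_n,d_{z(n+1)})<2^{-n}$, $p_{n+1}=p_n$ otherwise. The sequence $(p_n)$ is Cauchy at a fixed rate, so the limit exists by completeness and depends continuously on $z$. Every $p\in M$ is a value: let $z(n)$ be least with $\rho(d_{z(n)},p)<2^{-n-2}$; then $p_n=d_{z(n)}$ for all $n$, by induction, as $2^{-n-2}+2^{-n-3}<2^{-n}$. Apply this in all coordinates through $\omega^\omega\cong(\omega^\omega)^\omega$.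

Apply CU to $\{(x,y)\in X\times\omega^\omega:\Phi([x]_E)=[\pi(y)]_F\}$ and compose the result with $\pi$. This gives a dense $G_\delta$ set $C\subseteq X$ and a continuous $\theta:C\to\prod_kM_k$ with $\Phi([x]_E)=[\theta(x)]_F$ for $x\in C$. In particular
\begin{equation}\label{eq:hom}
x,y\in C,\ x\,E\,y\ \Longrightarrow\ \theta(x)\,F\,\theta(y).
\end{equation}

Let $\Gamma\le Q^\omega$ be the countable group of sequences which are eventually $1$. It acts on $X$ by coordinatewise left multiplication, by homeomorphisms, so $h\cdot C$ is a dense $G_\delta$ set for each $h\in\Gamma$. Replacing $C$ by $\bigcap_{h\in\Gamma}h\cdot C$, we assume that $C$ is $\Gamma$-invariant. Thus every element of $X$ that differs from an element of $C$ at only finitely many coordinates is in $C$. Write $C=\bigcap_jO_j$ with $O_j$ open dense and decreasing. Fix finite sets $\Delta_0\subseteq\Delta_1\subseteq\cdots$ with union $Q$ and $1\in\Delta_0$.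

\subsection*{What we want to build}
We shall construct a point $x\in C$, divided into consecutive finite blocks $u_0,u_1,\dots$, and twist it block by block: a sequence of multipliers $e\in\prod_j\Delta_j$ gives the point $x^e$ whose $j$th block is $e_ju_j$. To imitate Proposition~\ref{prop:toy} we want all $x^e$ to lie in $C$, and we want windows $[N_{j-1},N_j)$ of output coordinates on which $\theta(x^e)$ depends, up to a small error, only on the two multipliers $e_{j-1}$ and $e_j$. Two kinds of influence have to be suppressed.
\begin{itemize}
\item \emph{The future} $e_{j+1},e_{j+2},\dots$ has little influence on finitely many output coordinates by continuity, once the block $u_j$ is long enough.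
\item \emph{The past} $e_0,\dots,e_{j-2}$ affects only finitely many coordinates of $x^e$. A finite change preserves the $E$-class, so by \eqref{eq:hom} its effect on the outputs tends to $0$. By a Baire category argument, the point after which it is small can be made the same for all continuations of $x$ in $C$, once the block $u_{j-1}$ is suitably chosen.
\end{itemize}
Both have to be achieved for every multiplier of the block under construction. As $\Delta_j$ is finite, this can be done one multiplier at a time, undoing the multiplication after each step.

\subsection*{The construction}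
Let $n_0=0$ and $N_{-1}=0$. Recursively we choose $n_{j+1}>n_j$, $u_j\in Q^{[n_j,n_{j+1})}$ and $N_j>N_{j-1}$. For $e\in\prod_{i<j}\Delta_i$ write
\[
s_e=e_0u_0{}^\frown\cdots{}^\frown e_{j-1}u_{j-1}\in Q^{n_j}.
\]
We require:
\begin{itemize}
\item[$(A_j)$] $[s_e]\subseteq O_j$ for every $e\in\prod_{i\le j}\Delta_i$.
\item[$(B_j)$] If $e,e'\in\prod_{i<j}\Delta_i$, $\delta\in\Delta_j$, $z\in Q^{[n_{j+1},\infty)}$ and $y=s_e{}^\frown\delta u_j{}^\frown z\in C$, then $y'=s_{e'}{}^\frown\delta u_j{}^\frown z$, which is in $C$ by $\Gamma$-invariance, satisfies $\rho_k(\theta(y)_k,\theta(y')_k)\le2^{-j}$ for all $k\ge N_j$.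
\item[$(C_j)$] If $e\in\prod_{i\le j}\Delta_i$, $y,y'\in C\cap[s_e]$ and $k<N_j$, then $\rho_k(\theta(y)_k,\theta(y')_k)\le2^{-j}$.
\end{itemize}

\emph{Stage $j$, forgetting the past.} Let $C'=\{z\in Q^{[n_j,\infty)}:s_e{}^\frown z\in C\}$. By $\Gamma$-invariance it does not depend on $e\in\prod_{i<j}\Delta_i$. It is a dense $G_\delta$ set in $Q^{[n_j,\infty)}$. For $z\in C'$ the finitely many points $s_e{}^\frown z$ are pairwise $E$-equivalent, so by \eqref{eq:hom} $z$ lies in
\[
Z_N=\{z\in C':\ \rho_k\big(\theta(s_e{}^\frown z)_k,\theta(s_{e'}{}^\frown z)_k\big)\le2^{-j}\text{ for all }e,e'\in\textstyle\prod_{i<j}\Delta_i\text{ and }k\ge N\}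
\]
for some $N$. The sets $Z_N$ increase with $N$, they are relatively closed in $C'$ by continuity of $\theta$, and $\bigcup_NZ_N=C'$. Start with the empty sequence $v$ at position $n_j$ and treat each $\delta\in\Delta_j$ in turn. Since $C'$ is a dense $G_\delta$ set, by the Baire category theorem in $[\delta v]$ the closures of the sets $Z_N$ cannot all be nowhere dense in $[\delta v]$. So there are a finite sequence $w\supseteq\delta v$ and a number $N^\delta$ such that $[w]$ is contained in the closure of $Z_{N^\delta}$, that is, $[w]\cap C'\subseteq Z_{N^\delta}$; replace $v$ by $\delta^{-1}w\supseteq v$. When all $\delta\in\Delta_j$ have been treated, let $N_j$ be the maximum of $N_{j-1}+1$ and all $N^\delta$. Then $(B_j)$ holds for any $u_j$ extending $v$, since $\delta u_j$ extends the $w$ chosen for $\delta$.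

\emph{Stage $j$, forgetting the future.} Now $N_j$ is fixed. For each $e\in\prod_{i\le j}\Delta_i$ in turn, $[s_{e\restriction j}{}^\frown e_jv]$ contains a point of $C\subseteq O_j$. By continuity of $\theta$ at this point some $w\supseteq e_jv$ satisfies $[s_{e\restriction j}{}^\frown w]\subseteq O_j$ and $\rho_k(\theta(y)_k,\theta(y')_k)\le2^{-j}$ for all $y,y'\in C\cap[s_{e\restriction j}{}^\frown w]$ and $k<N_j$; replace $v$ by $e_j^{-1}w\supseteq v$. Finally extend $v$, if needed, so that it is nonempty, and let $u_j=v$ and $n_{j+1}=n_j+|v|$. Further extension does no harm to what was achieved before, so $(A_j)$, $(B_j)$ and $(C_j)$ hold.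

Let $x=\bigcup_ju_j\in X$. For $e\in\prod_j\Delta_j$ let $x^e\in X$ be given by
\[
x^e_n=e_jx_n\qquad\text{for }n\in[n_j,n_{j+1}).
\]
By $(A_j)$ all $x^e$ are in $C$; in particular $x\in C$. Note that
\begin{equation}\label{eq:quot}
x^{e'}_n(x^e_n)^{-1}=e'_je_j^{-1}\qquad\text{for }n\in[n_j,n_{j+1}),
\end{equation}
so whether $x^e\,E\,x^{e'}$ is decided by the multipliers alone.

\begin{claim}[locality]\label{cl:local}
Let $e,e'\in\prod_i\Delta_i$ and $j\ge1$. If $e_{j-1}=e'_{j-1}$, $e_j=e'_j$ and $N_{j-1}\le k<N_j$, then $\rho_k(\theta(x^e)_k,\theta(x^{e'})_k)\le2^{-j+2}$.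
\end{claim}

\begin{proof}
Let $e''$ have the past of $e'$ and the future of $e$: $e''_i=e'_i$ for $i\le j-2$ and $e''_i=e_i$ for $i\ge j-1$. The points $x^e$ and $x^{e''}$ agree from $n_{j-1}$ on, so $(B_{j-1})$ with $\delta=e_{j-1}$ gives $\rho_k(\theta(x^e)_k,\theta(x^{e''})_k)\le2^{-j+1}$, as $k\ge N_{j-1}$. Since $e''_i=e'_i$ for all $i\le j$, $(C_j)$ gives $\rho_k(\theta(x^{e''})_k,\theta(x^{e'})_k)\le2^{-j}$, as $k<N_j$. The sum is at most $2^{-j+2}$.
\end{proof}

\subsection*{Slow multipliers do not change the value}
We now repeat the proof of Proposition~\ref{prop:toy}. The constant shifts come first. For $\delta\in Q$ let $m_\delta$ be least with $\delta\in\Delta_{m_\delta}$, and let $e^\delta_i=1$ for $i<m_\delta$ and $e^\delta_i=\delta$ for $i\ge m_\delta$. By \eqref{eq:quot} the quotients $x^{e^\delta}_nx_n^{-1}$ are eventually equal to $\delta$, so $x^{e^\delta}\,E\,x$ and, by \eqref{eq:hom}, $\theta(x^{e^\delta})\,F\,\theta(x)$. As each $\Delta_m$ is finite, there are $J_0<J_1<\cdots$ with $J_m\ge m+1$ and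
\begin{equation}\label{eq:shift}
\rho_k\big(\theta(x^{e^\delta})_k,\theta(x)_k\big)\le2^{-m}\qquad\text{for all }\delta\in\Delta_m,\ k\ge N_{J_m-1}.
\end{equation}
For $j\ge J_0$ put $m(j)=\max\{m:J_m\le j\}$. Then $m(j)$ is nondecreasing and tends to infinity, and $m(j)<j$. Call $e\in\prod_j\Delta_j$ \emph{slow} if $e_j=1$ for $j<J_0$, $e_j\in\Delta_{m(j)}$ for $j\ge J_0$, and $d(e_j,e_{j+1})\to0$.

\begin{claim}\label{cl:slow}
If $e$ is slow, then $\theta(x^e)\,F\,\theta(x)$.
\end{claim}

\begin{proof}
Let $e^0_{2i}=e^0_{2i+1}=e_{2i}$ for all $i$; let $e^1_0=e_0$ and $e^1_{2i-1}=e^1_{2i}=e_{2i-1}$ for $i\ge1$. Both sequences lie in $\prod_j\Delta_j$, since the sets $\Delta_j$ increase. For $\iota\in\{0,1\}$ we have $d(e^\iota_j,e_j)\to0$. By right invariance, $d(x^{e^\iota}_n,x^e_n)=d(e^\iota_j,e_j)$ for $n\in[n_j,n_{j+1})$. So $x^{e^\iota}\,F_K\,x^e$, and by \eqref{eq:hom} $\theta(x^{e^\iota})\,F\,\theta(x^e)$.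

Let $j\ge J_0+1$ and $N_{j-1}\le k<N_j$. Let $\iota=0$ if $j$ is odd and $\iota=1$ if $j$ is even. Then
\[
e^\iota_{j-1}=e^\iota_j=e_{j-1}=:\delta\in\Delta_m,\qquad\text{where }m=m(j-1),\ J_m\le j-1 .
\]
Since $m_\delta\le m<j-1$, also $e^\delta_{j-1}=e^\delta_j=\delta$. By Claim~\ref{cl:local},
$\rho_k(\theta(x^{e^\iota})_k,\theta(x^{e^\delta})_k)\le2^{-j+2}$. As $k\ge N_{j-1}\ge N_{J_m-1}$, \eqref{eq:shift} gives $\rho_k(\theta(x^{e^\delta})_k,\theta(x)_k)\le2^{-m(j-1)}$. Hence for all $k\ge N_{J_0}$, with $j=j(k)$ determined by $N_{j-1}\le k<N_j$,
\[
\rho_k(\theta(x^e)_k,\theta(x)_k)\le\max_{\iota}\rho_k(\theta(x^e)_k,\theta(x^{e^\iota})_k)+2^{-j+2}+2^{-m(j-1)}\longrightarrow0.\qedhere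
\]
\end{proof}

\subsection*{Many slow multipliers}
So far we have used only that $K$ is infinite. That $K$ is not totally disconnected is needed now: it allows slow walks that do not converge.

\begin{claim}\label{cl:many}
There are slow $e^{(a)}$ $(a\in2^\omega)$ such that $x^{e^{(a)}}\,E\,x^{e^{(b)}}$ iff $a=^*b$.
\end{claim}

\begin{proof}
By translation, the connected component $K_0$ of $1$ contains some $g\ne1$. Put $\varepsilon=d(1,g)$. For each $\eta>0$ the points $1$ and $g$ are joined by an $\eta$-chain in $K_0$, because the set of points of $K_0$ that can be reached from $1$ by $\eta$-chains in $K_0$ is clopen in $K_0$. Take $\eta=2^{-i-2}$, and approximate the points of such a chain within $\eta$ by elements of $Q$, keeping $1\in Q$. This shows that there are $1=q_0,\dots,q_r$ in $Q$ with $d(q_l,q_{l+1})<3\eta<2^{-i}$ and $d(q_r,g)<2^{-i}$; take the least such finite sequence. Let $\lambda_i$ be the loop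
\[
q_0,\dots,q_{r-1},q_r,q_{r-1},\dots,q_0 .
\]
Choose pairwise disjoint intervals $I_0,I_1,\dots\subseteq[J_0,\infty)$ in increasing order, where $I_i$ has the length of $\lambda_i$ and starts so late that all entries of $\lambda_i$ are in $\Delta_{m(\min I_i)}$. Let $e^{(a)}$ run through $\lambda_i$ on $I_i$ if $a(i)=1$, and let $e^{(a)}_j=1$ for all other $j$. As $m(j)$ is nondecreasing, $e^{(a)}_j\in\Delta_{m(j)}$ for $j\ge J_0$. The loops begin and end at $1$, and $\lambda_i$ has steps $<2^{-i}$, so $d(e^{(a)}_j,e^{(a)}_{j+1})\to0$. Thus $e^{(a)}$ is slow.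

If $a=^*b$, then $e^{(a)}$ and $e^{(b)}$ differ at only finitely many $j$, so $x^{e^{(a)}}$ and $x^{e^{(b)}}$ agree at all but finitely many coordinates. Now let $a(i)\ne b(i)$ for infinitely many $i$, and consider $x^{e^{(b)}}_n(x^{e^{(a)}}_n)^{-1}$, which by \eqref{eq:quot} is $e^{(b)}_j(e^{(a)}_j)^{-1}$ for $n\in[n_j,n_{j+1})$. For each such $i$, as $j$ runs through $I_i$, it takes the value $1$, and also the value $q_r$ or $q_r^{-1}$ (with the $q_r$ of $\lambda_i$), whose distance from $1$ is $d(1,q_r)\ge\varepsilon-2^{-i}$. So the sequence of quotients diverges.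
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:fibre}]
By Claim~\ref{cl:slow}, $\Phi([x^{e^{(a)}}]_E)=[\theta(x^{e^{(a)}})]_F=[\theta(x)]_F$ for all $a\in2^\omega$. By Claim~\ref{cl:many}, $[a]_{E_0}\mapsto[x^{e^{(a)}}]_E$ is an injection of $2^\omega/E_0$ into the fiber $\Phi^{-1}([\theta(x)]_F)$. Since $2^\omega/E_0$ has more than one element, $\Phi$ is not an injection.
\end{proof}

\section{Conclusion of the proofs}\label{sec:end}

\begin{lemma}[ZF]\label{lem:nonwo}
Let $K$ be a compact Polish group with $|K|\ge2$ and $\neg\,|A_K|\le|B_K|$. Then neither $A_K$ nor $B_K$ is wellorderable.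
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:down}, $|2^\omega|\le|B_K|\le|A_K|$. So if $A_K$ or $B_K$ is wellorderable, then so is $2^\omega$. A point of $K$ is determined by the set of members of a fixed countable base that contain it, so $|K|\le|2^\omega|$ and $|K^\omega|\le|2^\omega|$; hence $K^\omega$ is wellorderable too. Choosing least representatives we get $|A_K|\le|K^\omega|\le|2^\omega|\le|B_K|$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
$W$ satisfies CU, by Lemma~\ref{lem:solovay} in case (a) and by Lemma~\ref{lem:ad} in case (b), where only AD is needed. The circle is connected and has more than one point, so it is not totally disconnected. Theorem~\ref{thm:fibre}, applied inside $W$ to the $c_0$-quotient $B=B_{\mathbb T}$, gives $W\models\neg|A|\le|B|$. By Lemma~\ref{lem:nonwo} neither set is wellorderable in $W$. Lemma~\ref{lem:down} gives $W\models|B|\le|A|$. Lemma~\ref{lem:ext} gives $|A|\le|B|$ in the extension, hence $|A|=|B|$ there by the Cantor--Bernstein theorem, which is provable in ZF.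
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:char}]
By Lemmas~\ref{lem:down} and~\ref{lem:ext} and the Cantor--Bernstein theorem, $|A_K|=|B_K|$ holds in the extension in all cases. If $K$ is totally disconnected, then $W\models|A_K|\le|B_K|$ by Proposition~\ref{prop:td}, and the inequality is not new. If $K$ is not totally disconnected, then $W\models\neg|A_K|\le|B_K|$ by CU in $W$ and Theorem~\ref{thm:fibre} for the $c_0$-quotient $B_K$; as $|K|\ge2$, Lemma~\ref{lem:nonwo} shows that neither set is wellorderable in $W$, so $(A_K,B_K)$ is a new cardinal inequality between old sets.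
\end{proof}

\begin{remark}
Neither hypothesis of Theorem~\ref{thm:fibre} can simply be dropped. Without CU the statement may fail: if $2^\omega$ is wellorderable, then the proof of Lemma~\ref{lem:nonwo} gives $|A_K|\le|B_K|$ for every $K$ with at least two points. For totally disconnected $K$ it fails by Proposition~\ref{prop:td}, already in ZF.
\end{remark}

\begin{thebibliography}{9}

\bibitem{crt}
\emph{Canonical Ramsey Theory on Polish Spaces},
\url{https://webarchiv.lib.cas.cz/wayback/20110604000552/http:/www.math.cas.cz/~zapletal/ekv6.pdf}.

\bibitem{jech}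
Jech, \emph{Set Theory}, Ch.~26.

\bibitem{kanamori}
Kanamori, \emph{The Higher Infinite}, \S10.

\end{thebibliography}

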